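# Square-zero classes in the Green ring of $(\mathbb Z/2)^n$

## 1. The group of order two, and the question for more factors

Throughout, $k$ is a field of characteristic $2$ (algebraic closedness is not needed unless it is stated), $G$ is a finite group, and all $kG$-modules are finitely generated.

**Definition.** The *Green ring* $A(G)$ is the free abelian group on the isomorphism classes $[M]$ of indecomposable $kG$-modules, with $[M\oplus N]=[M]+[N]$ and $[M][N]=[M\otimes_k N]$, where $G$ acts diagonally on $M\otimes_k N$.

By the Krull–Schmidt theorem every element of $A(G)$ has the form $[M]-[N]$, and $[M]-[N]=0$ if and only if $M\cong N$. Dimension gives a ring homomorphism $\dim:A(G)\to\mathbb Z$.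

**The easy case $G=\mathbb Z/2$.** Let $g$ generate $G$ and put $a=g-1$. Then $kG=k[a]/(a^2)$, because $(g-1)^2=g^2-1=0$. A module is a vector space with an operator of square zero. Such an operator is a sum of Jordan blocks of size $1$ and $2$, so the indecomposables are $k$ and $kG$. Put $r=[kG]$. A projective module tensored with any module is projective, so $kG\otimes kG$ is free of dimension $4$, and $r^2=2r$. Hence $A(G)=\mathbb Z[r]/(r^2-2r)$. The ring homomorphism
$$A(G)\to\mathbb Z\times\mathbb Z,\qquad m+nr\mapsto(m,\,m+2n)$$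
(set $r=0$ and $r=2$) is injective, so $A(\mathbb Z/2)$ has no nonzero nilpotent element. For the trivial group $A=\mathbb Z$ is reduced too.

What changes for $G=(\mathbb Z/2)^n$? The argument used a complete multiplication table with two entries. From $n=2$ on there are infinitely many indecomposables, and this route is closed. For $n=2$ and $k$ algebraically closed, a theorem of Conlon says that $A(G)$ still has no nonzero nilpotent elements. This passes to every $k$ of characteristic $2$: the map $A_k(G)\to A_{\bar k}(G)$, $[M]\mapsto[\bar k\otimes_k M]$, is a ring homomorphism, and it is injective by the Noether–Deuring theorem ($\bar k\otimes M\cong\bar k\otimes N$ implies $M\cong N$).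

So the question, posed at https://homepages.abdn.ac.uk/d.j.benson/pages/papers/b/benson/reprings.pdf, is: what happens for $n\ge3$? Here is what we shall prove.

**Theorem A.** Let $G=(\mathbb Z/2)^n$, $n\ge3$. There is $x\neq0$ in $A(G)$ with $x^2=0$. Combined with Conlon's theorem, $A((\mathbb Z/2)^n)$ is reduced if and only if $n\le2$.

**Theorem B.** If $G$ is any finite group with a subgroup isomorphic to $(\mathbb Z/2)^3$, then $A(G)$ has a nonzero nilpotent element.

**Theorem C.** If $k$ is infinite (for example algebraically closed) and $G=(\mathbb Z/2)^n$, $n\ge3$, then $A(G)$ contains a subgroup $Z$ of infinite rank with $Z\cdot Z=0$.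

The "if" half of the last sentence of Theorem A has just been proved. For the rest, note what is wanted in plain terms. Writing $x=[M]-[N]$, we look for modules $M\not\cong N$ with
$$M\otimes M\ \oplus\ N\otimes N\ \cong\ (M\otimes N)^{\oplus2}.$$
Two things must be done: control tensor products exactly, and still be able to tell $M$ from $N$.

## 2. Computing modulo projectives with complexes

Let $a(G)$ be the quotient of $A(G)$ by the ideal spanned by the projective modules. It is free abelian on the nonprojective indecomposables. Two modules have the same class in $a(G)$ if and only if they become isomorphic after adding projectives to each, that is, if and only if they are isomorphic in the stable category $\mathrm{stmod}(kG)$.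

Let $\mathcal S(G)=D^b(\mathrm{mod}\,kG)/\mathrm{perf}$, where $\mathrm{perf}$ is the thick subcategory of complexes isomorphic to bounded complexes of projectives. By Rickard (*Derived categories and stable equivalence*, J. Pure Appl. Algebra 61 (1989), Thm 2.1) the inclusion of modules as complexes in degree $0$ induces an equivalence $\mathrm{stmod}(kG)\to\mathcal S(G)$. So every bounded complex $C$ is isomorphic in $\mathcal S(G)$ to a module $M$, unique up to stable isomorphism, and we put $[C]:=[M]\in a(G)$. Complexes are cohomological and $(C[1])^n=C^{n+1}$, so $M[-1]$ is $M$ placed in degree $1$. There are no signs, since $\operatorname{char}k=2$. The rules are these.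

**(2.1)** $[C]=[C']$ if and only if $C\cong C'$ in $\mathcal S(G)$; $[C\oplus C']=[C]+[C']$; quasi-isomorphic complexes have equal classes.

**(2.2)** $[C\otimes C']=[C][C']$. Indeed $\otimes_k$ is exact, and a bounded complex of projectives tensored with any bounded complex has projective terms. So $\otimes_k$ carries $\mathrm{perf}$, in either variable, to $\mathrm{perf}$ and descends to $\mathcal S(G)$. If $C\cong M$ and $C'\cong M'$ there with $M,M'$ modules, then $C\otimes C'\cong M\otimes M'$.

**(2.3)** Let $C'\subset C$ be a subcomplex. If $C'$ has projective terms, then $[C]=[C/C']$; if $C/C'$ has projective terms, then $[C]=[C']$. Both follow from the triangle $C'\to C\to C/C'\to$, in which one term becomes $0$ in $\mathcal S(G)$.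

**(2.4)** The shift is an autoequivalence of $\mathcal S(G)$, so it induces an automorphism of the group $a(G)$. Since $C[r]\otimes C'[s]\cong(C\otimes C')[r+s]$, shifting two factors by $r$ and $s$ shifts the product by $r+s$.

**(2.5)** *If $G$ is a $2$-group and $z\in A(G)$ has dimension $0$ and maps to $0$ in $a(G)$, then $z=0$.* All projectives are free, so $z=c[kG]$ with $c\in\mathbb Z$, and $c|G|=\dim z=0$.

**Example.** Let $G=\mathbb Z/2$, and let $C=[kG\to k]$ be the augmentation in degrees $0,1$. It is surjective with kernel $k$, so $C$ is quasi-isomorphic to $k$. It contains $k[-1]$ as a subcomplex with free quotient $kG$. By (2.3), $[k]=[k[-1]]$: over $\mathbb Z/2$ the shift fixes the class of $k$.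

Rule (2.5) lets us compute in $a(G)$ and then return to an honest identity in $A(G)$, provided dimensions match.

## 3. The groups $\mathbb Z/q\times\mathbb Z/2$ for $q=2$ and $q=4$

We first try to produce a square-zero class on a group with two generators. Let $q\in\{2,4\}$ and
$$\Gamma_q=\langle g\rangle\times\langle h\rangle,\quad g^q=h^2=1,\qquad a=g-1,\ b=h-1,\qquad k\Gamma_q=k[a,b]/(a^q,b^2),$$
with augmentation ideal $J=(a,b)$. Let $B=k\Gamma_q/(a)=k[\Gamma_q/\langle g\rangle]$, of dimension $2$, and let
$$K=[\,B\xrightarrow{\ b\ }B\,]\quad\text{in degrees }0,1.$$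
This is the cochain complex of a circle with two vertices and two edges on which $h$ acts as the half turn. Like the cochains of any space it carries a product, and this makes its tensor square computable.

**Step 1: $K\otimes K\simeq K\oplus K[-1]$ in $D^b(\mathrm{mod}\,k\Gamma_q)$.** The purpose is to compute the square of $[K]$. Identify $K^0$ with functions on the vertices $\nu\in\mathbb Z/2$ and $K^1$ with functions on the edges $e_\nu:\nu\to\nu+1$. Here $h$ acts by translation, $g$ acts trivially, and the differential is $\delta f(e_\nu)=f(\nu)+f(\nu+1)$, which is $1+h=b$. Define $\mu:K\otimes K\to K$ by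
$$(ff')(\nu)=f(\nu)f'(\nu),\quad(f\alpha)(e_\nu)=f(\nu)\alpha(e_\nu),\quad(\alpha f)(e_\nu)=\alpha(e_\nu)f(\nu+1),\quad K^1K^1=0.$$
These formulas are invariant under translation, so $\mu$ is equivariant. It is a chain map. On $K^0\otimes K^0$,
$$(\delta f\cdot f'+f\cdot\delta f')(e_\nu)=\big(f(\nu)+f(\nu+1)\big)f'(\nu+1)+f(\nu)\big(f'(\nu)+f'(\nu+1)\big)=f(\nu)f'(\nu)+f(\nu+1)f'(\nu+1),$$
which is $\delta(ff')(e_\nu)$. In total degree $\ge1$ both sides vanish, because $K^2=0$ and $K^1K^1=0$.

The constant function $1$ gives a chain map $\eta:k\to K$, and $\mu(1\otimes x)=x$. So $\eta\otimes\mathrm{id}:K\to K\otimes K$ is split by $\mu$, and $K\otimes K\cong K\oplus(K/k)\otimes K$ as complexes. Now $K/k=[B/k\to B]$. Its map is injective, since the kernel of $b$ on $B$ consists of the constants, and its cokernel is $B/bB=k$. So $K/k\simeq k[-1]$ and $(K/k)\otimes K\simeq K[-1]$.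

**Step 2: $K\cong K[2]$ in $\mathcal S(\Gamma_q)$.** The purpose is to make the shifts occurring in products collapse to two. Let $Y=k[\Gamma_q/\langle h\rangle]=k[a]/(a^q)$ and $L=[Y\xrightarrow{a}Y]$ in degrees $0,1$. Its cohomology is $k$ in degree $0$ (spanned by $a^{q-1}$) and $k$ in degree $1$, so there is a triangle $k\to L\to k[-1]\to k[1]$. Since $\langle g\rangle\cap\langle h\rangle=1$, we have $Y\otimes B\cong k\Gamma_q$, so $L\otimes K$ has free terms and is $0$ in $\mathcal S(\Gamma_q)$. Tensoring the triangle with $K$ gives $K[-1]\cong K[1]$.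

**Step 3: two modules with the classes of $K$ and $K[1]$.** The purpose is to have honest modules of equal dimension. Put
$$V=\{(x,p)\in B\oplus k\Gamma_q:\ bx=\bar p\},\qquad W=(k\Gamma_q\oplus B)/\{(a^{q-1}x,\,bx):x\in B\},$$
where $\bar p$ is the image of $p$ in $B$. The map $B\to k\Gamma_q$, $1\mapsto a^{q-1}$, is well defined since $a\cdot a^{q-1}=0$, and injective since $a^{q-1}$ and $a^{q-1}b$ are independent. Both modules have dimension $2q$.

The map $B\oplus k\Gamma_q\to B$, $(x,p)\mapsto bx+\bar p$, is surjective with kernel $V$. So $V\simeq[B\oplus k\Gamma_q\to B]$ in degrees $0,1$. This complex contains $K$ as a subcomplex with free quotient $k\Gamma_q$ in degree $0$, and (2.3) gives $[V]=[K]$. Similarly $W[-1]\simeq[B\to k\Gamma_q\oplus B]$ in degrees $0,1$. This complex has the free subcomplex $k\Gamma_q[-1]$ with quotient $K$, so $[W[-1]]=[K]$ and $[W]=[K[1]]$.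

**Step 4: the products agree.** Put $\kappa=[K]$ and $\kappa'=[K[1]]=[K[-1]]$. By Step 1, $[V]^2=\kappa+[K[-1]]=\kappa+\kappa'$. Shifting by $1$ and by $2$ and using Step 2 gives $[V][W]=\kappa'+\kappa$ and $[W]^2=[K[2]]+[K[1]]=\kappa+\kappa'$. Hence $([V]-[W])^2=0$ in $a(\Gamma_q)$. This element has dimension $0$, so by (2.5)
$$V\otimes V\ \oplus\ W\otimes W\ \cong\ (V\otimes W)^{\oplus2}\quad\text{as }k\Gamma_q\text{-modules.}\tag{3.1}$$

It remains to ask whether $V\not\cong W$, and here the two values of $q$ part.

**The elementary abelian case $q=2$ fails: $V\cong W$.** In $V$ put $v=(1,b)$ and $u=(0,a)$. Then $bv=(b,0)$, $av=(0,ab)=bu$, $au=0$, $a\cdot bv=0$, and $v,bv,u,bu$ is a basis. Since $au=0$, there is a homomorphism $k\Gamma_2\oplus B\to V$ with $(1,0)\mapsto v$, $(0,1)\mapsto u$. It sends the relation $(a,b)$ to $av+bu=0$ and $(ab,0)$ to $abv=0$. So it factors through $W$. It is surjective, and $\dim V=\dim W=4$. Hence $W\cong V$, and $[V]-[W]=0$. Conlon's theorem forces this outcome.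

**The case $q=4$ succeeds: $\dim V/J^2V=5$ and $\dim W/J^2W=4$.** A basis of $V$ is $v=(1,b)$, $bv=(b,0)$, and $(0,a^ib^j)$ with $1\le i\le3$, $0\le j\le1$. Since $av=(0,ab)$,
$$JV=\langle bv,\ (0,ab),\ (0,a^2),\ (0,a^2b),\ (0,a^3),\ (0,a^3b)\rangle .$$
Apply $a$ and $b$ once more. We have $a\cdot bv=b\cdot bv=0$, and from the other vectors we get exactly
$$J^2V=\langle(0,a^2b),\ (0,a^3),\ (0,a^3b)\rangle ,$$
of dimension $3$. So $\dim V/J^2V=8-3=5$.

For $W$: $J^2W$ is the image of $J^2k\Gamma_4\oplus J^2B=J^2k\Gamma_4\oplus0$, which has dimension $8-3=5$. The relation space is $\langle(a^3,b),(a^3b,0)\rangle$, and it meets $J^2k\Gamma_4\oplus0$ in $\langle(a^3b,0)\rangle$. So $\dim J^2W=4$ and $\dim W/J^2W=4$.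

From now on $\Gamma=\Gamma_4$, and $V,W$ are these two $8$-dimensional modules.

## 4. Two commuting operators as the holonomy of a graph

The group $\Gamma=\mathbb Z/4\times\mathbb Z/2$ has a square-zero class, but it is not elementary abelian. The sensible next move is to pull $[V]-[W]$ back along a homomorphism $(\mathbb Z/2)^n\to\Gamma$. This always gives zero. The image has exponent at most $2$, so it lies in $\langle g^2,h\rangle\cong(\mathbb Z/2)^2$, and the pullback factors through the restriction of $[V]-[W]$ to that subgroup. The restriction is a square-zero element of a ring that is reduced by Section 1, so it vanishes. No homomorphism of groups will do.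

What gets past this point is to let $\rho(g)$ and $\rho(h)$ act not through group elements but as *gluing maps*. We shall take four lines in a projective plane, any two meeting in one point and no three concurrent, put a copy of a vector space on each line and each intersection point, and glue. The incidence graph has the lines as vertices and the points as edges, so it is the complete graph $K_4$. It has $6-4+1=3$ independent loops, which leaves room for two operators. (Three lines would give a triangle with a single independent loop, hence only one operator.)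

**Definition.** A *local system* $U$ (on $K_4$) consists of finite-dimensional spaces $U_i$ ($1\le i\le4$) and $U_e$ (one for each $e=\{i,j\}$, $i\ne j$), with isomorphisms $t_{i,e}:U_i\to U_e$ for $i\in e$. Morphisms are families of linear maps commuting with the $t$'s. All the spaces have the same dimension, the *rank*. Write $\mathcal L$ for the category of local systems.

Sums, tensor products, kernels and cokernels are formed componentwise. So $\mathcal L$ is abelian with finite-dimensional Hom spaces, idempotents split, endomorphism rings of indecomposables are local, and $\mathcal L$ is Krull–Schmidt. Let $A(\mathcal L)$ be its Green ring and $\mathbf 1$ its unit (all spaces $k$, all $t=1$).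

**Example.** For $c\in k^\times$ let $\chi_c$ have rank one, all spaces $k$, all $t=1$ except $t_{3,\{2,3\}}=c$. Crossing the edge $e=\{i,j\}$ from $i$ to $j$ means applying $t_{j,e}^{-1}t_{i,e}$. Going round $1\to2\to3\to1$ in $\chi_c$ multiplies by $c^{-1}$, so the $\chi_c$ are pairwise non-isomorphic, and $\chi_c\otimes\chi_{c'}\cong\chi_{cc'}$.

**An invariant.** Each walk $\gamma$ from $i$ to $j$ gives, by composing crossings, an isomorphism $m_\gamma:U_i\to U_j$. The closed walks at $1$ give an action of the free group $\pi=\pi_1(K_4,1)$ of rank $3$ on $U_1$, and $U\mapsto U_1$ is an equivalence of $\mathcal L$ with the finite-dimensional representations of $\pi$. Let $U_i^{(2)}\subset U_i$ be the span of all $(m_\gamma-1)(m_\delta-1)u$ with $\gamma,\delta$ closed walks at $i$ and $u\in U_i$, and put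
$$f(U)=\dim U_1/U_1^{(2)}.$$
So $U_1^{(2)}=I^2U_1$, where $I$ is the augmentation ideal of $k\pi$. The number $f$ is an isomorphism invariant and is additive on direct sums. It does not depend on the base vertex: if $\tau$ is a walk from $1$ to $i$, then $m_\tau$ carries $U_1^{(2)}$ onto $U_i^{(2)}$, because $\gamma\mapsto\tau\gamma\tau^{-1}$ matches closed walks at $1$ with closed walks at $i$ up to cancelling back-and-forth steps, which do not change $m$. For $\sigma\in S_4$ let $\sigma U$ be the relabelled object: $(\sigma U)_{\sigma(i)}=U_i$, $(\sigma U)_{\sigma(e)}=U_e$, with the same maps. Computing $f(\sigma U)$ at $1$ is computing $f(U)$ at $\sigma^{-1}(1)$, so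
$$f(\sigma U)=f(U).\tag{4.1}$$

**From $\Gamma$ to $\mathcal L$.** A $k\Gamma$-module $(M,\rho)$ gives a local system: all spaces are $M$, all $t_{i,e}=1$, except $t_{3,\{2,3\}}=\rho(g)$ and $t_{4,\{3,4\}}=\rho(h)$. This is an exact functor compatible with $\oplus$ and $\otimes$. Each crossing acts by $1$, $\rho(g)^{\pm1}$ or $\rho(h)^{\pm1}$, so every closed walk at $1$ acts by some $\rho(\gamma)$, $\gamma\in\Gamma$. The walks $1\to2\to3\to1$ and $1\to3\to4\to1$ act by $\rho(g)^{-1}$ and $\rho(h)^{-1}$, so every $\rho(\gamma)$ occurs. As $J$ is spanned by the elements $\gamma-1$, the subspace $M^{(2)}$ at vertex $1$ is $J^2M$, and $f=\dim M/J^2M$.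

Let $V,W\in\mathcal L$ now denote the images of the two modules of Section 3, and let $x_0=[V]-[W]\in A(\mathcal L)$. Then
$$x_0^2=0,\qquad\operatorname{rank}V=\operatorname{rank}W=8,\qquad f(V)=5\neq4=f(W).\tag{4.2}$$
Here we need (3.1) as an isomorphism of modules, not only stably: free $k\Gamma$-modules have no reason to disappear in what follows.

## 5. Gluing permutation modules of $(\mathbb Z/2)^3$ along four lines

Let $E=(\mathbb Z/2)^3$, let $y_1,y_2,y_3$ be a basis of $\mathrm{Hom}(E,\mathbb F_2)$, and let $y_4=y_1+y_2+y_3$. Any three of the $y_i$ are linearly independent, and $y_1+y_2+y_3+y_4=0$. In the plane with coordinates $y_1,y_2,y_3$ the equations $y_i=0$ define four lines in general position. Put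
$$H_i=\ker y_i\ (\text{order }4),\qquad H_e=H_i\cap H_j\ (\text{order }2)\ \text{for }e=\{i,j\}.$$
Since three independent forms have only the trivial common zero in $E$,
$$H_i\cap H_e=1\ \ (i\notin e),\qquad H_e\cap H_{e'}=1\ \ (e\ne e').\tag{5.1}$$

**Example.** Let $e_1,e_2,e_3$ be the dual basis of $E$. Then $H_{\{2,3\}},H_{\{1,3\}},H_{\{1,2\}}$ are generated by $e_1,e_2,e_3$, and $H_{\{1,4\}},H_{\{2,4\}},H_{\{3,4\}}$ by $e_2+e_3$, $e_1+e_3$, $e_1+e_2$. Six of the seven involutions are used; on the seventh, $e_1+e_2+e_3$, all $y_i$ equal $1$.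

Let $R_i=\mathrm{Fun}(E/H_i,k)$ (dimension $2$) and $R_e=\mathrm{Fun}(E/H_e,k)$ (dimension $4$). Pulling back functions along $E/H_e\to E/H_i$ gives $R_i\subset R_e$ for $i\in e$. For any subgroups $H,H'$, the module $\mathrm{Fun}(E/H)\otimes\mathrm{Fun}(E/H')$ consists of the functions on $E/H\times E/H'$, where all stabilizers are $H\cap H'$. So it is a direct sum of copies of $\mathrm{Fun}(E/(H\cap H'))$, and it is free when $H\cap H'=1$.

**Definition.** For $U\in\mathcal L$ let $C_U$ be the complex in degrees $0,1$
$$C_U:\quad\bigoplus_iU_i\otimes R_i\longrightarrow\bigoplus_eU_e\otimes R_e,\qquad u\otimes r\mapsto\sum_{e\ni i}t_{i,e}(u)\otimes r\quad(u\in U_i,\ r\in R_i).$$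

**A module representing $C_U[1]$.** We also need an actual module. Let $M_U$ be the cokernel of the injection
$$\bigoplus_iU_i\otimes R_i\longrightarrow\bigoplus_eU_e\otimes R_e\ \oplus\ \bigoplus_iU_i\otimes\mathrm{Fun}(E,k)$$
whose components are the differential of $C_U$ and the inclusion. As a complex in degrees $0,1$ this injection is quasi-isomorphic to $M_U[-1]$. It has the free subcomplex $\bigoplus_iU_i\otimes\mathrm{Fun}(E,k)[-1]$ with quotient $C_U$. So (2.3) gives
$$[M_U]=[C_U[1]]\ \text{in }a(E),\qquad\dim M_U=(24+32-8)\operatorname{rank}U=48\operatorname{rank}U.\tag{5.2}$$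

## 6. Tensor products of the glued complexes

General position now pays off. In $C_U\otimes C_T$, whatever does not sit on a common line or point is free, and what remains depends only on $U\otimes T$.

**Proposition 6.1.** There is an additive functor $U\mapsto D_U$ from $\mathcal L$ to bounded complexes of $kE$-modules with $[C_U][C_T]=[D_{U\otimes T}]$ for all $U,T\in\mathcal L$.

**Step 1: discard the free terms.** The purpose is to replace $C_U\otimes C_T$ by a small complex. Its terms are indexed by pairs: $(i,j)$ in degree $0$, $(i,e)$ and $(e,i)$ in degree $1$, $(e,e')$ in degree $2$. For example the $(i,e)$ term is $U_i\otimes T_e\otimes R_i\otimes R_e$. By (5.1) the terms $(i,e)$ and $(e,i)$ with $i\notin e$, and $(e,e')$ with $e\ne e'$, are free. They form a subcomplex. Indeed $(i,e)$ with $i\notin e$ maps into the terms $(e',e)$ with $i\in e'$, and then $e'\neq e$; the case $(e,i)$ is symmetric, and nothing leaves degree $2$. Let $D_{U,T}$ be the quotient. By (2.2) and (2.3), $[C_U][C_T]=[D_{U,T}]$. Its terms are $(i,j)$ for all ordered pairs, $i=j$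 allowed; $(i,e)$ and $(e,i)$ with $i\in e$; and $(e,e)$. The surviving differentials are
$$(i,i)\to(i,e),\,(e,i)\ \ (e\ni i);\qquad(i,j)\to(i,\{i,j\}),\,(\{i,j\},j)\ \ (i\neq j);\qquad(i,e),\,(e,i)\to(e,e).$$
For $i\ne j$, the term $(i,j)$ maps to $(i,e)$ with $j\in e$, and such a term survives only if $i\in e$, so $e=\{i,j\}$; likewise on the other side.

(General position is needed. If $y_3$ were $y_1+y_2$, then $H_{\{1,2\}}\subset H_3$ and the term $(3,\{1,2\})$ would be a sum of copies of $R_{\{1,2\}}$, which is not free.)

**Step 2: write down $D_U$.** The purpose is a complex that refers to a single local system. Let $D_U$ have the same $R$-factors as $D_{U,T}$, with coefficient spaces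

- $U_i$ at $(i,i)$,
- $U_{\{i,j\}}$ at $(i,j)$ for $i\neq j$,
- $U_e$ at $(i,e)$, $(e,i)$ and $(e,e)$.

The coefficient maps are $t_{i,e}$ out of $(i,i)$ and the identity otherwise, tensored with the inclusions of the $R$'s. This is additive and functorial in $U$. That the differential squares to zero is checked at the end of Step 3.

**Step 3: $D_{U,T}\cong D_{U\otimes T}$.** The purpose is to see that only $U\otimes T$ matters. Take the following maps of coefficient spaces, tensored with the identity of the $R$-factors:
$$\begin{aligned}(i,i)&:\ \mathrm{id}\ \text{on }U_i\otimes T_i,\\(i,j),\ i\ne j,\ e=\{i,j\}&:\ t_{i,e}\otimes t_{j,e}:U_i\otimes T_j\to U_e\otimes T_e,\\(i,e)&:\ t_{i,e}\otimes\mathrm{id}:U_i\otimes T_e\to U_e\otimes T_e,\\(e,i)&:\ \mathrm{id}\otimes t_{i,e}:U_e\otimes T_i\to U_e\otimes T_e,\\(e,e)&:\ \mathrm{id}.\end{aligned}$$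
All are isomorphisms. They commute with the differentials:

- On $(i,i)\to(i,e)$: in $D_{U,T}$ the map is $\mathrm{id}\otimes t_{i,e}$, followed by $t_{i,e}\otimes\mathrm{id}$; the composite is $t_{i,e}\otimes t_{i,e}$. The other way is the identity followed by the structure map of $U\otimes T$, which is also $t_{i,e}\otimes t_{i,e}$.
- On $(i,j)\to(i,e)$, $e=\{i,j\}$: $\mathrm{id}\otimes t_{j,e}$ followed by $t_{i,e}\otimes\mathrm{id}$ is $t_{i,e}\otimes t_{j,e}$; the other way is $t_{i,e}\otimes t_{j,e}$ followed by the identity.
- On $(i,e)\to(e,e)$: $t_{i,e}\otimes\mathrm{id}$ followed by the identity; the other way is $t_{i,e}\otimes\mathrm{id}$ followed by the identity.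
- The cases $(i,i)\to(e,i)$, $(i,j)\to(e,j)$, $(e,i)\to(e,e)$ are symmetric.

With $T=\mathbf 1$ this identifies $D_U$ with the complex $D_{U,\mathbf 1}$, so the differential of $D_U$ squares to zero. $\square$

Define additive maps $\Phi,D:A(\mathcal L)\to a(E)$ by $\Phi([U])=[C_U]$ and $D([U])=[D_U]$. Proposition 6.1 and bilinearity give
$$\Phi(x)\Phi(y)=D(xy),\qquad\text{so }xy=0\text{ implies }\Phi(x)\Phi(y)=0.\tag{6.1}$$
We do not need $\Phi$ to be a ring homomorphism: products land in a different family of complexes, but still one governed by $xy$.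

So $\Phi(x_0)^2=0$. The remaining danger is the one met for $q=2$: is $\Phi(x_0)\neq0$?

## 7. Reading the local system off the cohomology

The plan is to reconstruct $U$ from $H^*(E;C_U)$, which will be the space of tuples of forms on the four lines, with values in the $U_i$, that agree at the six points.

Let $S=H^*(E,k)=k[y_1,y_2,y_3]$. For a bounded complex $C$ put $H^*(E;C)=\mathrm{Hom}_{D^b}(k,C[*])$, a graded $S$-module, naturally in $C$.

**Step 1: in large degrees, $H^*(E;C)$ depends only on the class of $C$ in $\mathcal S(E)$.** If $C$ is perfect, $H^m(E;C)=0$ for $m\gg0$, because $\mathrm{Ext}^{>0}_{kE}(k,kE)=0$. An isomorphism $C\cong C'$ in $\mathcal S(E)$ is represented by a roof $C\leftarrow C''\to C'$. The left map has perfect cone by definition. The right map becomes invertible in $\mathcal S(E)$, so its cone becomes $0$ there and is perfect, since $\mathrm{perf}$ is thick. The long exact sequences give isomorphisms of graded $S$-modules $H^{\ge m_0}(E;C)\cong H^{\ge m_0}(E;C')$ for all $m_0\gg0$.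

**Step 2: the terms of $C_U$.** We need the cohomology of $R_i$, $R_e$ and of the inclusions. By Shapiro's lemma (restrict to $H$, then evaluate at the coset $H$) we have $H^*(E;\mathrm{Fun}(E/H))\cong H^*(H,k)$, $S$-linearly, with $S$ acting on the right side through restriction. Hence
$$H^*(E;R_i)=S/(y_i),\qquad H^*(E;R_e)=S/(y_i,y_j)=k[z_e]\quad(e=\{i,j\}).$$
For both $l\notin e$ the form $y_l$ is nonzero on $H_e$, and $\mathrm{Hom}(H_e,\mathbb F_2)$ has only one nonzero element, so $y_l\mapsto z_e$ for both. The inclusion $R_i\subset R_e$ is compatible with evaluation at the trivial coset, so it induces the restriction $H^*(H_i,k)\to H^*(H_e,k)$, the natural quotient map.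

**Step 3: $H^m(E;C_U)$ for $m\ge3$.** Put
$$N_U^m=\ker\Big(\bigoplus_iU_i\otimes(S/y_i)_m\longrightarrow\bigoplus_eU_e\otimes k\,z_e^m\Big).$$
An element is a tuple $(F_i)$ whose members $F_i,F_j$ have the same image in $U_e\otimes kz_e^m$ for each $e=\{i,j\}$. The following form will be used again and again. For $e=\{i,j\}$ with complementary pair $\{l,n\}$, and $m\ge2$,
$$\text{the image of }y_l^{m-1}y_n\text{ in }(S/y_i)_m\text{ maps to }z_e^m\text{ at }e,\text{ and to }0\text{ at }\{i,l\}\text{ and }\{i,n\}.\tag{7.1}$$
By (7.1) the element $u\otimes y_l^{m-1}y_n\in U_i\otimes(S/y_i)_m$ maps to $t_{i,e}(u)z_e^m$ at $e$ and to $0$ in the other components. So for $m\ge2$ the map defining $N_U^m$ is onto. Write $C_U^0,C_U^1$ for the two terms. The long exact sequence of the triangle $C_U^1[-1]\to C_U\to C_U^0\to$ reads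
$$H^{m-1}(E;C_U^0)\to H^{m-1}(E;C_U^1)\to H^m(E;C_U)\to H^m(E;C_U^0)\to H^m(E;C_U^1),$$
and for $m\ge3$ its first map is onto. So $H^m(E;C_U)=N_U^m$ for $m\ge3$, compatibly with $S$ and naturally in $U$. For $m_0\ge3$, $U\mapsto N_U^{\ge m_0}$ is an additive functor to finitely generated graded $S$-modules with degree-$0$ maps.

**Example.** For $U=\mathbf 1$ the natural map $S_m\to N_{\mathbf 1}^m$ has kernel $\bigcap_i(y_i)_m=(y_1y_2y_3y_4)_m$, so its image has dimension $\binom{m+2}2-\binom{m-2}2=4m-2$ for $m\ge2$. As $\dim N_{\mathbf 1}^m=4(m+1)-6=4m-2$, we get $N_{\mathbf 1}^m=(S/(y_1y_2y_3y_4))_m$, the degree-$m$ part of the coordinate ring of the four lines. For $\chi_c$ the tuples are the same, except that the condition at the point $\{2,3\}$ is that $F_2$ restricts to $c$ times the restriction of $F_3$.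

**Proposition 7.1.** Let $m_0\ge3$.

(i) The projection $N_U^m\to U_i\otimes(S/y_i)_m$ is onto for $m\ge2$.

(ii) The functor $U\mapsto N_U^{\ge m_0}$ is fully faithful: $\mathrm{Hom}_{\mathcal L}(U,T)\to\mathrm{Hom}_{\mathrm{gr}\,S}(N_U^{\ge m_0},N_T^{\ge m_0})$ is bijective for all $U,T\in\mathcal L$.

(iii) If $U\ne0$, the annihilator of $N_U^{\ge m_0}$ is $(y_1y_2y_3y_4)$.

**Proof of (i): extend one component to a compatible tuple.** Given $F_i$, let its image at $e=\{i,j\}$ be $w_jz_e^m$, for each $j\ne i$. Put $F_j=t_{j,e}^{-1}(w_j)\otimes y_l^{m-1}y_n$ with $\{l,n\}$ the complement of $\{i,j\}$. By (7.1), applied with $i$ and $j$ exchanged, $F_j$ has image $w_jz_e^m$ at $\{i,j\}$, as required. At an edge $\{j,l\}$ with $j,l\ne i$, $F_j$ is divisible by $y_l$ and $F_l$ by $y_j$, so both vanish there.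

**Proof of (iii): each line is seen.** The product $y_1y_2y_3y_4$ kills every $S/(y_i)$. Conversely, if $p\in S$ annihilates $N_U^{\ge m_0}$, then by (i) it kills $U_i\otimes(S/y_i)_{m_0}$. Since $U_i\ne0$ and $S/(y_i)$ is a domain, $p\in(y_i)$, for every $i$. As the $y_i$ are pairwise non-proportional primes, $\bigcap_i(y_i)=(y_1y_2y_3y_4)$.

**Proof of (ii), injectivity.** A morphism $(A_i,A_e)$ acts on the $i$-th component as $A_i\otimes\mathrm{id}$. By (i) the induced map determines $A_i$, and $A_e=t_{i,e}A_it_{i,e}^{-1}$ for $i\in e$.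

**Proof of (ii), surjectivity: separate the lines.** Let $\theta:N_U^{\ge m_0}\to N_T^{\ge m_0}$ be given. We first show that the $i$-th component of $\theta(F)$ depends only on $F_i$. Let $q_i=\prod_{j\neq i}y_j$. It is nonzero in the domain $S/(y_i)$ and zero in $S/(y_j)$ for $j\ne i$. If $F,F'$ have the same $i$-component, then $q_iF=q_iF'$, so $q_i\theta(F)_i=q_i\theta(F')_i$ and $\theta(F)_i=\theta(F')_i$. By (i), $\theta(F)_i=\theta_i(F_i)$ for a graded $S/(y_i)$-linear map
$$\theta_i:U_i\otimes(S/y_i)_{\ge m_0}\to T_i\otimes(S/y_i)_{\ge m_0}.$$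

**Surjectivity, continued: $\theta_i$ is a constant matrix.** Write $S/(y_i)=k[\xi,\zeta]$ with $\xi,\zeta$ of degree $1$. From
$$\zeta^{m_0}\theta_i(u\otimes\xi^{m_0})=\theta_i(u\otimes\xi^{m_0}\zeta^{m_0})=\xi^{m_0}\theta_i(u\otimes\zeta^{m_0})$$
we see that $\xi^{m_0}$ divides $\theta_i(u\otimes\xi^{m_0})$, as $\xi$ and $\zeta$ are coprime. By degree, $\theta_i(u\otimes\xi^{m_0})=A_iu\otimes\xi^{m_0}$ with $A_i:U_i\to T_i$ linear. For $p$ of degree $m\ge m_0$,
$$\xi^{m_0}\theta_i(u\otimes p)=p\,\theta_i(u\otimes\xi^{m_0})=A_iu\otimes p\,\xi^{m_0},$$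
so $\theta_i(u\otimes p)=A_iu\otimes p$.

**Surjectivity, concluded: the matrices respect the gluing.** Let $e=\{i,j\}$ with complement $\{l,n\}$, let $u\in U_i$ and $u'=t_{j,e}^{-1}t_{i,e}u\in U_j$. The tuple
$$F_i=u\otimes y_l^{m_0-1}y_n,\qquad F_j=u'\otimes y_l^{m_0-1}y_n,\qquad F_l=F_n=0$$
lies in $N_U$. By (7.1) its members agree at $e$, and $F_i,F_j$ vanish at the other edges. Its image under $\theta$ lies in $N_T$, and comparing at $e$ gives $t_{i,e}A_iu=t_{j,e}A_ju'$. So $A_e:=t_{i,e}A_it_{i,e}^{-1}=t_{j,e}A_jt_{j,e}^{-1}$ is well defined, $(A_i,A_e)$ is a morphism $U\to T$, and it induces $\theta$. $\square$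

**Corollary 7.2.** $\Phi:A(\mathcal L)\to a(E)$ is injective.

**Proof.** Every element of $A(\mathcal L)$ is $[U]-[U']$ with $U,U'\in\mathcal L$. If $\Phi$ kills it, then $[C_U]=[C_{U'}]$, so $C_U\cong C_{U'}$ in $\mathcal S(E)$, and $N_U^{\ge m_0}\cong N_{U'}^{\ge m_0}$ for some $m_0\ge3$ by Steps 1 and 3. A fully faithful functor reflects isomorphism of objects, so $U\cong U'$ by Proposition 7.1(ii). $\square$

## 8. Nilpotents for every $n\ge3$: proof of Theorem A

**Step 1: the class for $n=3$.** With $V,W$ as in (4.2) put
$$x=[M_V]-[M_W]\in A(E),\qquad\dim M_V=\dim M_W=48\cdot8=384.$$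
By (5.2) the image of $x$ in $a(E)$ is the shift by $[1]$ of $\Phi(x_0)$. Since $f(V)\ne f(W)$, we have $x_0\neq0$, so $\Phi(x_0)\ne0$ by Corollary 7.2, and $x\neq0$. By (2.4) and (6.1) the image of $x^2$ is the shift by $[2]$ of $\Phi(x_0)^2=D(x_0^2)=0$. Since $\dim x^2=0$, (2.5) gives $x^2=0$ in $A(E)$.

**Step 2: all $n\ge3$.** Inflation along a surjection $(\mathbb Z/2)^n\to(\mathbb Z/2)^3$ is a ring homomorphism $A((\mathbb Z/2)^3)\to A((\mathbb Z/2)^n)$. It sends non-isomorphic indecomposables to non-isomorphic indecomposables, so it is injective, and the image of $x$ is a nonzero square-zero element. It stays nonzero and square-zero in $\mathbb C\otimes_{\mathbb Z}A(G)$, since $A(G)$ is a free abelian group. The cases $n\le2$ were settled in Section 1. $\blacksquare$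

## 9. Groups containing $(\mathbb Z/2)^3$: proof of Theorem B

Let $E\le G$. The natural candidate is $u=\mathrm{Ind}_E^Gx$. To show that $u\neq0$ we restrict back to $E$. Mackey's formula produces one term for each double coset, and two things must be checked: the terms from proper subgroups vanish, and the remaining conjugates of $x$ do not cancel.

**Proposition 9.1.** For a proper subgroup $H<E$, $[\mathrm{Res}_HC_U]\in a(H)$ depends only on $\operatorname{rank}U$.

**Proof.** Restriction preserves projectives and is transitive, so we may take $H$ maximal, $H=\ker y$ with $0\ne y\in\mathrm{Hom}(E,\mathbb F_2)$. The module $R_e|_H$ consists of functions on $E/H_e$, where the stabilizers in $H$ are $H\cap H_e$. So it is free if $y$ does not vanish on $H_e$, that is, unless $y\in\langle y_i,y_j\rangle=\{0,y_i,y_j,y_i+y_j\}$, $e=\{i,j\}$. The free terms of degree $1$ form a subcomplex, and we factor it out by (2.3).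

The seven nonzero forms are $y_1,\dots,y_4$ and the three sums $y_i+y_j=y_l+y_m$ with $\{i,j,l,m\}=\{1,2,3,4\}$.

If $y=y_i$, exactly the edges $e\ni i$ remain, a star, since $y_i$ is not the sum of two other $y_j$'s. Identify $U_e$ with $U_i$ by $t_{i,e}^{-1}$, and $U_j$ with $U_i$ by $t_{i,e}^{-1}t_{j,e}$ for $e=\{i,j\}$. Every remaining coefficient map becomes the identity of $U_i$, so the quotient is $U_i\otimes_k(\text{the quotient for }\mathbf 1)$.

If $y=y_i+y_j=y_l+y_m$, only the edges $\{i,j\}$ and $\{l,m\}$ remain. The quotient splits as a sum over two one-edge graphs, and the same identification works on each. In all cases the class depends only on $\operatorname{rank}U$. (The point is that the remaining graph has no loop, so holonomy is invisible.) $\square$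

Consequently $\mathrm{Res}_Hx$ has dimension $0$ and, by (5.2) and Proposition 9.1, maps to $0$ in $a(H)$. By (2.5)
$$\mathrm{Res}_Hx=0\quad\text{for every proper subgroup }H<E.\tag{9.1}$$

For $q\in\mathrm{Aut}(E)$ let ${}^qM$ be $M$ with $e\in E$ acting as $q^{-1}(e)$. This induces automorphisms of $A(E)$ and $a(E)$ compatible with shifts.

**Proposition 9.2.** For every subgroup $Q\le\mathrm{Aut}(E)$, $\sum_{q\in Q}{}^q\Phi(x_0)\ne0$ in $a(E)$.

**Step 1: effect of $q$ on cohomology.** We want to separate different conjugates by annihilators. The autoequivalence ${}^q(-)$ of $D^b(\mathrm{mod}\,kE)$ fixes $k$ and identifies $\mathrm{Hom}(k,C[*])$ with $\mathrm{Hom}(k,{}^qC[*])$. On $S$ it induces the $k$-algebra automorphism $\hat q$ with $\hat q(y)=y\circ q^{-1}$ for $y\in\mathrm{Hom}(E,\mathbb F_2)$: the extension of $k$ by $k$ in which $e$ acts by $\begin{pmatrix}1&y(e)\\0&1\end{pmatrix}$ becomes the one with $y(q^{-1}e)$. So $H^*(E;{}^qC)\cong{}^qN$ with $N=H^*(E;C)$, where ${}^qN$ is $N$ with $p\in S$ acting as $\hat q^{-1}(p)$. Its annihilator is $\hat q(\mathrm{Ann}\,N)$.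 By Proposition 7.1(iii), for $U\ne0$ the annihilator of ${}^qN_U^{\ge m_0}$ is generated by $F_{q\mathcal A}=\prod_iy_i\circ q^{-1}$, where $\mathcal A=\{y_1,\dots,y_4\}$ and $q\mathcal A=\{y_i\circ q^{-1}\}$. Distinct nonzero $\mathbb F_2$-linear forms are not proportional over $k$, so by unique factorization $(F_{q\mathcal A})=(F_{\mathcal A})$ if and only if $q\mathcal A=\mathcal A$.

**Step 2: automorphisms preserving the four lines relabel the local system.** Suppose $q\mathcal A=\mathcal A$, say $y_i\circ q^{-1}=y_{\sigma(i)}$ with $\sigma=\sigma_q\in S_4$. Then $qH_i=H_{\sigma(i)}$, and $r\mapsto r\circ q^{-1}$ gives isomorphisms ${}^qR_i\cong R_{\sigma(i)}$ and ${}^qR_e\cong R_{\sigma(e)}$ compatible with the inclusions. They are equivariant: $e$ sends $r\in{}^qR_i$ to the function $x\mapsto r(q^{-1}(e)^{-1}x)$, and composing with $q^{-1}$ gives $x\mapsto r(q^{-1}(e^{-1}x))$. Hence ${}^qC_U\cong C_{\sigma U}$.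

**Step 3: decompose.** We need to cut an isomorphism of sums down to the conjugates with $q\mathcal A=\mathcal A$. Finitely generated graded $S$-modules with degree-$0$ maps form an abelian category with finite-dimensional Hom spaces, so it is Krull–Schmidt, with local endomorphism rings of indecomposables. If $V=\bigoplus_\alpha V_\alpha$ with $V_\alpha$ indecomposable in $\mathcal L$, then $N_{V_\alpha}^{\ge m_0}$ has endomorphism ring $\mathrm{End}_{\mathcal L}(V_\alpha)$ by Proposition 7.1(ii). This ring is local, so $N_{V_\alpha}^{\ge m_0}$ is indecomposable. Thus every indecomposable summand of ${}^qN_V^{\ge m_0}$ is some ${}^qN_{V_\alpha}^{\ge m_0}$ and has annihilator $(F_{q\mathcal A})$; likewise for $W$.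

**Step 4: count with $f$.** Suppose the sum in the proposition is $0$. Then $\bigoplus_{q\in Q}{}^qC_V\cong\bigoplus_{q\in Q}{}^qC_W$ in $\mathcal S(E)$, so for some $m_0\ge3$
$$\bigoplus_{q\in Q}{}^qN_V^{\ge m_0}\cong\bigoplus_{q\in Q}{}^qN_W^{\ge m_0}.$$
Let $Q_0\ni1$ be the stabilizer of $\mathcal A$ in $Q$. Collect the indecomposable summands with annihilator $(F_{\mathcal A})$. By Steps 1 to 3, and then Proposition 7.1(ii),
$$\bigoplus_{q\in Q_0}N_{\sigma_qV}^{\ge m_0}\cong\bigoplus_{q\in Q_0}N_{\sigma_qW}^{\ge m_0},\qquad\text{hence}\qquad\bigoplus_{q\in Q_0}\sigma_qV\cong\bigoplus_{q\in Q_0}\sigma_qW\ \text{ in }\mathcal L.$$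
Applying $f$ and (4.1) gives $5|Q_0|=4|Q_0|$, a contradiction. $\square$

**Proof of Theorem B.** Let $E\le G$ with $E\cong(\mathbb Z/2)^3$, let $x$ be as in Section 8, and put $u=\mathrm{Ind}_E^Gx$.

*The class $u$ is nonzero.* In Mackey's formula
$$\mathrm{Res}_Eu=\sum_{s\in E\backslash G/E}\mathrm{Ind}_{E\cap{}^sE}^E\,\mathrm{Res}_{E\cap{}^sE}({}^sx)$$
a term with $s\notin N_G(E)$ involves the restriction of ${}^sx$ to a proper subgroup of ${}^sE$, which is $0$ by (9.1). For $s\in N_G(E)$ the double coset is $sE$, and the term is ${}^qx$ with $q$ the conjugation by $s$. Let $Q$ be the image of $N_G(E)$ in $\mathrm{Aut}(E)$. Each $q\in Q$ arises from $c=|C_G(E):E|$ cosets, so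
$$\mathrm{Res}_Eu=c\,y,\qquad y=\sum_{q\in Q}{}^qx.$$
The image of $y$ in $a(E)$ is the shift by $[1]$ of $\sum_{q\in Q}{}^q\Phi(x_0)$, which is nonzero by Proposition 9.2. So $y\ne0$, hence $cy\neq0$ since $A(E)$ is torsion-free, and $u\ne0$.

*The class $u$ is nilpotent.* Frobenius reciprocity, $\mathrm{Ind}(\alpha)\,\beta=\mathrm{Ind}(\alpha\,\mathrm{Res}\,\beta)$, gives
$$u^{m+1}=\mathrm{Ind}_E^G\big(x\,(\mathrm{Res}_Eu)^m\big)=c^m\,\mathrm{Ind}_E^G(x\,y^m).$$
The element $x$ and the summands of $y$ belong to the family of the $|Q|$ commuting square-zero elements ${}^qx$, $q\in Q$. A product of $|Q|+1$ of them has a repeated factor, so $x\,y^{|Q|}=0$ and $u^{|Q|+1}=0$. $\blacksquare$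

## 10. Twisting by rank-one local systems: proof of Theorem C

Let $k$ be infinite. By inflation we may take $G=E$. Recall from Section 4 the rank-one local systems $\chi_c$, $c\in k^\times$, which are pairwise non-isomorphic with $\chi_c\otimes\chi_{c'}\cong\chi_{cc'}$. Put
$$x_c=[M_{V\otimes\chi_c}]-[M_{W\otimes\chi_c}]\in A(E),$$
an element of dimension $0$ whose image in $a(E)$ is the shift by $[1]$ of $\Phi([\chi_c]x_0)$.

**Step 1: all products vanish.** By (2.4) and (6.1) the image of $x_cx_{c'}$ in $a(E)$ is the shift by $[2]$ of $D([\chi_c\otimes\chi_{c'}]\,x_0^2)=0$. As $\dim x_cx_{c'}=0$, (2.5) gives $x_cx_{c'}=0$.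

**Step 2: the $x_c$ are linearly independent.** Suppose $\sum_cn_cx_c=0$, a finite sum over distinct $c$. By Corollary 7.2,
$$\sum_cn_c\big([V\otimes\chi_c]-[W\otimes\chi_c]\big)=0\quad\text{in }A(\mathcal L).$$
Since $\Gamma$ is a $2$-group and $\operatorname{char}k=2$, the $k\Gamma$-modules $V$ and $W$ have filtrations with all quotients trivial. The functor to $\mathcal L$ is exact, so all composition factors of $V$ and $W$ in $\mathcal L$ are $\mathbf 1$, and all composition factors of $V\otimes\chi_c$ and $W\otimes\chi_c$ are $\chi_c$. For distinct $c$ no indecomposable summand is shared, so $n_c([V\otimes\chi_c]-[W\otimes\chi_c])=0$ for each $c$. Multiplying by $[\chi_{c^{-1}}]$ gives $n_c([V]-[W])=0$. As $V\not\cong W$ and $A(\mathcal L)$ is torsion-free, $n_c=0$.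

Thus $Z=\langle x_c:c\in k^\times\rangle$ is free of rank $|k^\times|$, which is infinite, and $Z\cdot Z=0$. $\blacksquare$
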